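# Good pointed terms and staircase systems in join semidistributive, $m$-permutable varieties

## 1. Good pointed terms and their orbits

Let $\mathcal V$ be a variety whose basic operations have arity at least $1$ and are idempotent, that is, $f(x,\dots,x)\approx x$ holds for each of them. By induction on the construction of terms, every term is then idempotent. Let $F=\mathbf F_{\mathcal V}(x,y)$ be the free algebra on two generators, and let $\sigma$ be the automorphism of $F$ that swaps $x$ and $y$. Recall that $p(x,y)=q(x,y)$ holds in $F$ exactly when the identity $p\approx q$ holds in $\mathcal V$. So in an equality of $F$ written with $x$ and $y$ we may substitute any element $u\in F$ for $x$, or for $y$. I write $x^i$ for $x,\dots,x$ ($i$ times), and "over $K$" for a tuple with entries in $K$.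

**Definition (pointed term).** A pointed term is a term $t(z;x_1,\dots,x_n)$, $n\ge 0$, with one distinguished variable $z$ and an ordered list of further variables, called its slots. Its orbit is
$$O(t)=\{t(x;c): c\in\{x,y\}^n\}\subseteq F,$$
and $t_y$ is the unary map $t_y(u)=t(u;y,\dots,y)$ on $F$.

**Definition (good).** The pointed term $t$ is good if for each $i$ with $1\le i\le n$ there is $c\in\{x,y\}^{n-i}$ with
$$t(x;x^{i-1},y^{n-i+1})=t(x;x^{i},c)\quad\text{in }F \qquad(\text{row } i).\tag{1}$$

The left sides form a staircase: with $z=x$, the slots switch from $y$ to $x$ from left to right. Row $i$ says that the $i$-th step can also be computed with the $i$-th slot already equal to $x$, at the price of an uncontrolled choice $c$ to its right. The term $z$ alone ($n=0$) is good, because there is nothing to check; $O(z)=\{x\}$.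

**Example A.** Let $\mathcal V$ have one ternary operation $p$ satisfying the Pixley identities $p(x,y,y)\approx x\approx p(x,y,x)$ and $p(x,x,y)\approx y$ (so $p$ is idempotent). Put $t(z;x_1,x_2)=p(z,x_2,x_1)$. Row 1: $t(x;y,y)=p(x,y,y)=x=t(x;x,x)$. Row 2: $t(x;x,y)=p(x,y,x)=x=t(x;x,x)$. So $t$ is good. Here $t_y(x)=x$, and $t(x;y,x)=p(x,x,y)=y$, so $y\in O(t)$.

If $p$ is only assumed to be a Mal'cev operation ($p(x,y,y)\approx x$, $p(x,x,y)\approx y$), row 2 can fail: for $p(x,y,z)=x-y+z$ on $\mathbb Z_3$ we have $t(x;x,y)=2x-y\ne x=t(x;x,x)$.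

**Example B.** Let $\mathbf J$ be the algebra on $\{0,1\}$ with the two operations
$$w(z;x_1,x_2)=z\vee(x_1\wedge x_2'),\qquad t(z;x_1,x_2,x_3)=x_1\vee(z\wedge x_2')\vee(x_2\wedge x_3'),$$
where $'$ is complement. Both are idempotent. In the variety generated by $\mathbf J$, equalities in $F$ can be checked on $\{0,1\}$.

* For $w$: $w(x;y,y)=x=w(x;x,x)$ and $w(x;x,y)=x=w(x;x,x)$. So $w$ is good, $w_y(x)=x$, and $w(x;y,x)=x\vee y\in O(w)$.
* For $t$: $t(x;y,y,y)=x\vee y=t(x;x,y,x)$, then $t(x;x,y,y)=x=t(x;x,x,x)$, then $t(x;x,x,y)=x=t(x;x,x,x)$. So $t$ is good, but now $t_y(x)=x\vee y\neq x$. Moreover $t(x;y,x,x)=y$, so $y\in O(t)$.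

What are good terms for? They are one step away from a system of equations which I now write down. For an idempotent $n$-ary term $t$ and $n\times n$ matrices $A,B$ over the variables $x,y$, let $t[A]\approx t[B]$ denote the system $t(a_{i1},\dots,a_{in})\approx t(b_{i1},\dots,b_{in})$, $1\le i\le n$, one equation for each row. Suppose that the entries of $A$ on or below the diagonal are $x$, that the entries of $B$ below the diagonal are $x$, and that all other entries of $B$ are $y$. Then row $i$ reads
$$t(x^{i},a_{i,i+1},\dots,a_{i,n})\approx t(x^{i-1},y^{n-i+1}),\qquad a_{ij}\in\{x,y\}.\tag{2}$$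
In these notes I call this a *staircase system*. The entries of $A$ above the diagonal are free.

**Lemma 1.** If the pointed term $t(z;x_1,\dots,x_n)$ is good and $y\in O(t)$, then $t$, read as an $(n+1)$-ary term, satisfies a staircase system in $\mathcal V$.

*Proof.* Row 1: since $y\in O(t)$, there is $c$ with $t(x;c)=y=t(y;y,\dots,y)$. The left side begins with one $x$ and the right side is all $y$. Row $i+1$, for $1\le i\le n$, is (1): on the left side $t(x;x^i,c)$ the first $i+1$ entries are $x$; on the right side $t(x;x^{i-1},y^{n-i+1})$ the first $i$ entries are $x$ and the rest are $y$. Equalities in $F$ are identities of $\mathcal V$. ∎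

So a good term whose orbit reaches the other generator is a staircase system. In Example A this gives one with a ternary term, in Example B one with a 4-ary term.

## 2. Staircase systems and two properties of congruences

A variety $\mathcal V$ is congruence join semidistributive if the congruence lattice of each of its algebras satisfies
$$\alpha\vee\beta=\alpha\vee\gamma\ \Rightarrow\ \alpha\vee\beta=\alpha\vee(\beta\wedge\gamma).$$
It is congruence $m$-permutable if $\alpha\circ\beta\circ\alpha\circ\cdots=\beta\circ\alpha\circ\beta\circ\cdots$ ($m$ factors on each side) for all congruences $\alpha,\beta$ of any algebra in $\mathcal V$.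

The paper "Characterizations of several Maltsev Conditions" contains the following result.

**Theorem 4.8 of that paper (cited).** If $\mathcal V$ satisfies a staircase system $t[A]\approx t[B]$ with an idempotent $n$-ary term $t$, then $\mathcal V$ is congruence join semidistributive and congruence $(2n-1)$-permutable.

Conjecture 4.9 of the same paper is the converse: if $\mathcal V$ is congruence join semidistributive and congruence $m$-permutable for some $m>1$, must it satisfy a staircase system? The answer is yes.

**Theorem 1.** For a variety $\mathcal V$ the following are equivalent.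

1. $\mathcal V$ is congruence join semidistributive and congruence $m$-permutable for some $m>1$.
2. For some $k\ge1$ there are 4-ary terms $f_1,\dots,f_k$ such that $\mathcal V$ satisfies
$$\begin{aligned}&f_1(x,y,y,u)\approx x,\qquad f_k(x,x,y,u)\approx u,\\ &f_i(x,x,y,x)\approx f_{i+1}(x,y,y,x),\quad f_i(x,x,y,y)\approx f_{i+1}(x,y,y,y)\quad(1\le i<k).\end{aligned}\tag{3}$$
3. $\mathcal V$ satisfies a system $t[A]\approx t[B]$ as described in Theorem 4.8.

Moreover, for each $k$ there is one system as in (3.) that holds in every variety having terms $f_1,\dots,f_k$ satisfying (3).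

(Item 3 and equation (3) are different things; from now on "(3)" is the displayed list of identities.)

**Theorem 2.** Let $\mathcal V$ satisfy $t[A]\approx t[B]$ as in Theorem 4.8, with $t$ $n$-ary. If $n\le2$ then $\mathcal V$ is trivial. If $n\ge3$ then $\mathcal V$ is congruence $(n-1)$-permutable (improving $2n-1$). For $n=3$ and $n=4$ the number $n-1$ cannot be lowered. Moreover, $\mathcal V$ satisfies such a system with $n=3$ iff $\mathcal V$ is arithmetical (congruence permutable and congruence distributive).

**Small $n$ by hand.** Put $h_i=t(x^i,y^{n-i})$, so $h_0=y$, $h_n=x$, and row $i$ of (2) says $h_{i-1}\approx t(x^i,a_{i,i+1},\dots,a_{i,n})$. Row $n$ gives $h_{n-1}\approx t(x^n)\approx x$. If $n\ge2$, row $n-1$ gives $h_{n-2}\approx t(x^{n-1},a_{n-1,n})$, which is $h_n$ or $h_{n-1}$, so $h_{n-2}\approx x$. For $n=1$ we get $y=h_0=h_{n-1}\approx x$, and for $n=2$ we get $y=h_0=h_{n-2}\approx x$. So for $n\le2$ the variety is trivial.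

Let $n=3$. Then $h_2\approx h_1\approx x$, that is, $t(x,x,y)\approx x\approx t(x,y,y)$. Row 1 is $t(x,a_{12},a_{13})\approx y$. If $(a_{12},a_{13})$ is $(x,x)$, $(x,y)$ or $(y,y)$, the left side is $x$ and $\mathcal V$ is trivial. Otherwise $t(x,y,x)\approx y$, and $p(x,y,z)=t(x,z,y)$ satisfies $p(x,y,x)\approx x\approx p(x,y,y)$ and $p(x,x,y)\approx y$: a Pixley term. Conversely, given a Pixley term $p$, the term $t(x,y,z)=p(x,z,y)$ is idempotent and satisfies $t(x,y,x)\approx y$ (row 1), $t(x,y,y)\approx x\approx t(x,x,a_{23})$ for either value of $a_{23}$ (row 2), and $t(x,x,y)\approx x\approx t(x,x,x)$ (row 3).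

**Neither hypothesis alone suffices.** Consider vector spaces over a field $K$. Congruences permute (Mal'cev term $x-y+z$), but join semidistributivity fails: three distinct lines in $K^2$ satisfy $\alpha\vee\beta=\alpha\vee\gamma=1$ while $\alpha\vee(\beta\wedge\gamma)=\alpha$. There is no staircase system. An idempotent term is $t=\sum r_jx_j$ with $\sum r_j=1$. If $r_{i+1}=\dots=r_n=0$ is already known, the left side of row $i$ is $x$ and the right side is $(1-r_i)x+r_iy$, so $r_i=0$. Going down from $i=n$, all $r_i$ vanish, which contradicts $\sum r_j=1$.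

Now consider distributive lattices. Congruence lattices of lattices are distributive (a textbook fact), and distributivity gives $\alpha\vee(\beta\wedge\gamma)=(\alpha\vee\beta)\wedge(\alpha\vee\gamma)$, hence join semidistributivity. But terms are monotone, and a staircase system is impossible: on $\{0,1\}$ with $x=0$, $y=1$, row $i$ gives $h_{i-1}=t(0^i,a_i)\le t(0^i,1^{n-i})=h_i$, where $a_i$ denotes the remaining entries, so $1=h_0\le h_1\le\dots\le h_n=0$. The same monotonicity argument excludes $m$-permutability, once we have the terms of the next section.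

## 3. From congruence lattices to the terms $f_1,\dots,f_k$

The theorem of Hagemann and Mitschke (*On n-permutable congruences*, Algebra Universalis 3 (1973)) states: for $m\ge2$, $\mathcal V$ is congruence $m$-permutable iff it has ternary terms $p_1,\dots,p_{m-1}$ with
$$p_1(x,y,y)\approx x,\qquad p_j(x,x,y)\approx p_{j+1}(x,y,y)\ (1\le j<m-1),\qquad p_{m-1}(x,x,y)\approx y.\tag{4}$$
I call these HM terms. For $m=2$ this is a single Mal'cev term. In distributive lattices they cannot exist: monotonicity would give $1=p_{m-1}(0,0,1)\le p_{m-1}(0,1,1)=p_{m-2}(0,0,1)\le\dots\le p_1(0,1,1)=0$.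

**Lemma 2.** If $\mathcal V$ has HM terms, $\mathbf A\in\mathcal V$, and $R\le\mathbf A^2$ is reflexive, then the transitive closure of $R$ is a congruence.

*Proof.* The transitive closure is the union of the powers $R\subseteq R\circ R\subseteq\cdots$ (increasing by reflexivity). Each power is compatible, so the union of this chain is compatible; it is reflexive and transitive. For symmetry it suffices to reverse one link $(a,b)\in R$. Apply $p_j$ to $(b,b),(a,b),(a,a)\in R$ to get $(p_j(b,a,a),\,p_j(b,b,a))\in R$ for all $j$. By (4), the first of these pairs starts at $p_1(b,a,a)=b$, each pair ends where the next one starts, and the last ends at $a$. So $(b,a)$ is in the transitive closure. ∎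

**Proof of Theorem 1, (1)⇒(2).** The purpose is to turn the two congruence properties into identities. Let $\mathbf F=\mathbf F_{\mathcal V}(x,y,u)$, $\alpha=\mathrm{Cg}(x,u)$, $\beta=\mathrm{Cg}(y,u)$, $\gamma=\mathrm{Cg}(x,y)$. Both $\gamma\vee\alpha$ and $\gamma\vee\beta$ are the congruence generated by identifying $x,y,u$. By join semidistributivity $(x,u)\in\alpha\le\gamma\vee\alpha=\gamma\vee(\alpha\wedge\beta)$.

Let $S\le\mathbf F^2$ be generated by $(x,x),(y,x),(y,y),(u,u)$. It contains $(g,g)$ for each generator $g$, so it is reflexive, and it is contained in $\gamma$. By Lemma 2 its transitive closure is a congruence; it contains $(y,x)$ and lies in $\gamma$, so it equals $\gamma$. A join of congruences is the transitive closure of their union, so $x$ and $u$ are joined by a finite chain with links in $S$ or in $\alpha\wedge\beta$. Both relations are reflexive, so we may insert repetitions and make the links alternate: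
$$x=g_1^-\;S\;g_1^+\;(\alpha\wedge\beta)\;g_2^-\;S\;g_2^+\;(\alpha\wedge\beta)\cdots g_k^-\;S\;g_k^+=u .$$
A pair in $S$ arises by applying a 4-ary term to the four generating pairs. Hence there are terms $f_i$ with $g_i^-=f_i(x,y,y,u)$ and $g_i^+=f_i(x,x,y,u)$. The two ends give the first line of (3). The homomorphism $\mathbf F\to\mathbf F$ with $u\mapsto x$ that fixes $x,y$ has $\alpha$ in its kernel, so $g_i^+\mathrel\alpha g_{i+1}^-$ gives $f_i(x,x,y,x)\approx f_{i+1}(x,y,y,x)$. The homomorphism with $u\mapsto y$ has $\beta$ in its kernel, so $g_i^+\mathrel\beta g_{i+1}^-$ gives $f_i(x,x,y,y)\approx f_{i+1}(x,y,y,y)$. ∎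

**Examples of (3).** For $k=1$, setting $y=x$ in $f_1(x,y,y,u)\approx x$ and in $f_1(x,x,y,u)\approx u$ gives $x\approx u$: only trivial varieties. For $k=2$, if $p$ is a Pixley term, then $f_1(x,y,z,u)=p(x,p(y,z,u),u)$ and $f_2(x,y,z,u)=u$ work. Indeed $f_1(x,y,y,u)=p(x,u,u)=x$; $f_2(x,x,y,u)=u$; $f_1(x,x,y,x)=p(x,p(x,y,x),x)=x=f_2(x,y,y,x)$; and $f_1(x,x,y,y)=p(x,p(x,y,y),y)=p(x,x,y)=y=f_2(x,y,y,y)$.

The implication (3)⇒(1) of Theorem 1 is Theorem 4.8; for $n\ge2$ we have $2n-1>1$, and for $n=1$ the variety is trivial. What remains is (2)⇒(3), which occupies Sections 4 to 8.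

## 4. Reduction to one free algebra; composition and filling

**Reduction.** Fix $k$, and let $\mathcal V_0$ be the variety with 4-ary basic operations $f_1,\dots,f_k$ axiomatized by (3). If a variety $\mathcal V$ has terms satisfying (3), then each algebra of $\mathcal V$, with these term operations as basic operations, lies in $\mathcal V_0$; so $\mathcal V$ inherits every identity of $\mathcal V_0$ for the corresponding terms. Hence it suffices to find a staircase system in $\mathcal V_0$. It depends only on $k$, which is the "moreover" part.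

In $\mathcal V_0$, setting all variables equal in (3) gives $f_1(x,x,x,x)\approx x$ and $f_i(x,x,x,x)\approx f_{i+1}(x,x,x,x)$, so all basic operations are idempotent and we are in the setting of Section 1. Also, $p_j(x,y,z)=f_j(x,y,z,z)$, $1\le j\le k$, are HM terms: $p_1(x,y,y)=f_1(x,y,y,y)\approx x$; $p_j(x,x,y)=f_j(x,x,y,y)\approx f_{j+1}(x,y,y,y)=p_{j+1}(x,y,y)$; $p_k(x,x,y)=f_k(x,x,y,y)\approx y$. So Lemma 2 applies in $\mathcal V_0$.

From now on $F=\mathbf F_{\mathcal V_0}(x,y)$. By Lemma 1 the goal is a good $t$ with $y\in O(t)$. "Polynomial" means polynomial of $F$; since $x,y$ generate $F$, polynomials have the form $r(x,y,\cdot,\dots)$ with $r$ a term. Sections 4 to 6 use only idempotence, so Examples A and B may be kept in mind there. The HM terms enter in Section 7 and the full strength of (3) in Section 8.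

We need two ways to build new good terms from old ones.

**Lemma 3 (composition).** If $t(z;X)$ and $s(z;X')$ are good, so is $(t\circ s)(z;X',X)=t(s(z;X');X)$. Composition is associative, and $(t\circ s)_y=t_y s_y$.

*Proof.* The slots of the inner term come first. Row of the $i$-th variable of $X$: here all of $X'$ is $x$, and $s(x;x,\dots,x)=x$, so the left side is $t(x;x^{i-1},y,\dots,y)=t(x;x^i,c)$, by row $i$ of $t$. Row of the $i$-th variable of $X'$: here $X$ is all $y$, and by row $i$ of $s$
$$t(s(x;x^{i-1},y,\dots,y);y,\dots,y)=t(s(x;x^i,c);y,\dots,y).$$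
The right side is a value of $t\circ s$ of the required form. The last two claims are clear from the definition. ∎

**Lemma 4 (filling).** Let $t(z;x_1,\dots,x_n)$ and $\tau_j(z;W^j)$, $1\le j\le n$, be good. Then
$$t^\sharp(z;z_1,W^1,\dots,z_n,W^n)=t\big(z;\tau_1(z_1;W^1),\dots,\tau_n(z_n;W^n)\big)$$
is good, and $t^\sharp_y=t_y$.

*Proof.* If a whole block $(z_l,W^l)$ is constant, then $\tau_l$ takes that constant value, by idempotence. Row of the $r$-th variable of $W^j$: blocks before $j$ are all $x$, blocks after $j$ are all $y$, and $z_j=x$, so the left side is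
$$t(x;x^{j-1},\tau_j(x;x^{r-1},y,\dots,y),y,\dots,y)=t(x;x^{j-1},\tau_j(x;x^{r},c),y,\dots,y)$$
by row $r$ of $\tau_j$. The right side has the required form. Row of $z_j$: now block $j$ is all $y$, so the left side is $t(x;x^{j-1},y^{n-j+1})=t(x;x^j,c_{j+1},\dots,c_n)$ by row $j$ of $t$. The right side is the value of $t^\sharp$ when block $j$ is all $x$ and all variables of block $l>j$ are $c_l$. Again this has the required form. Finally $t^\sharp_y(u)=t(u;y,\dots,y)$ by idempotence. ∎

Filling allows coefficients outside $\{x,y\}$: if a slot of $t$ should receive the value $\tau(\alpha;d)$ with $\alpha\in\{x,y\}$ and $d$ over $\{x,y\}$, fill that slot by $\tau$. For instance, in Example B, filling the first slot of $w$ by $w$ and the second by the term $z$ gives $w^\sharp(z;z_1,r_1,r_2,z_2)=w(z;w(z_1;r_1,r_2),z_2)$, and $w(u;x\vee y,x)=w^\sharp(u;x,y,x,x)$.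

## 5. A ranked class of good terms and the set $C$

**All good terms at once.** The first thing to try is $D=\bigcup\{O(t):t\text{ good}\}$, in the hope of showing $y\in D$. We will need to handle terms $s(z;x_1,\dots,x_m)$ that are not good but whose staircase values $v_i=s(x;x^{i-1},y^{m-i+1})$ lie in our set. It is natural to put a good $\tau$ outside and look at $\tau\circ s$. The row of $x_i$ then has left side $\tau_y(v_i)$. Since $s(x;x,\dots,x)=x$, this row holds whenever
$$\tau_y(v_i)\in O(\tau),$$
because $\tau(x;d)=\tau(s(x;x,\dots,x);d)$ has all slots of $s$ equal to $x$. So we want a good $\tau$ with $\tau_y(v)\in O(\tau)$ for given $v\in D$, say $v=t(x;c)$ with $t$ good. If $\tau$ has at least one slot, row 1 of $\tau$ gives $\tau_y(x)=\tau(x;x,c')$. Substituting $v$ for $x$,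
$$\tau_y(v)=\tau(v;v,c'')=(\tau\circ t)(x;c,v,c''),\qquad c''\text{ over }\{v,y\}.$$
After filling slots by $t$ to produce the coefficient $v$, this lies in the orbit of a filling of $\tau\circ t$, and not of $\tau$: one factor too many. If we replace $\tau$ by $\tau\circ t$, the left side becomes $(\tau\circ t)_y(v)$ and the same computation lands in the orbit of a filling of $\tau\circ t\circ t$. This is where the approach stops: each repair lengthens the word by one factor, and nothing makes the process end.

The way out is to admit only good terms $t$ for which $t_y(x)$ is already a value of a composition of terms admitted at an earlier stage. Then each repair uses earlier factors, and the process ends.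

**Definition (the classes $\mathcal P_l$, $\mathcal W_l$ and the set $C$).** Let $\mathcal P_0=\emptyset$. Let $\mathcal W_l$ be the set of compositions of finite (possibly empty) sequences from $\mathcal P_l$, the empty composition being $z$. Let $\mathcal P_{l+1}$ be the set of good $t$ with $t_y(x)\in O(w)$ for some $w\in\mathcal W_l$. Put $\mathcal P=\bigcup_l\mathcal P_l$, $\mathcal W=\bigcup_l\mathcal W_l$,
$$C=\bigcup_{w\in\mathcal W}O(w),\qquad \hat C=C\cup\sigma(C).$$
The rank of $t\in\mathcal P$ is the least $l$ with $t\in\mathcal P_l$.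

Since $\mathcal W_0=\{z\}$ and $O(z)=\{x\}$, $\mathcal P_1$ consists of the good $t$ with $t_y(x)=x$. In Example A the term $t$ has rank $1$. In Example B, $w$ has rank $1$; and $t_y(x)=x\vee y\ne x$, while $x\vee y\in O(w)$ with $w\in\mathcal W_1$, so $t$ has rank $2$. In both examples $y\in C$.

Some bookkeeping. By induction $\mathcal P_l\subseteq\mathcal P_{l+1}$ and $\mathcal W_l\subseteq\mathcal W_{l+1}$. All members of $\mathcal W$ are good, by Lemma 3. $\mathcal W$ is closed under composition. If we fill the slots of a member $t_1\circ\dots\circ t_r$ of $\mathcal W$ by good terms, the result is $t_1^\sharp\circ\dots\circ t_r^\sharp$. Each $t_i^\sharp$ is good with the same $(t_i^\sharp)_y=(t_i)_y$, hence is in the same $\mathcal P_l$ as $t_i$. So a filling of a member of $\mathcal W$ is a member of $\mathcal W$, and the maps $(\cdot)_y$ agree. Finally $x\in C$ and $x,y\in\hat C$.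

**Lemma 5.**
(a) For $w_1,w_2\in\mathcal W$ there is $w\in\mathcal W$ with $O(w_1)\cup O(w_2)\subseteq O(w)$. So every finite subset of $C$ lies in one $O(w)$, $w\in\mathcal W$.
(b) If $w\in\mathcal W$ and $K\subseteq\hat C$ is finite, there is a filling $w^\sharp\in\mathcal W$ of $w$ such that for all $u\in F$ and all tuples $\kappa$ over $K$ we have $w(u;\kappa)=w^\sharp(u;d)$ for some tuple $d$ over $\{x,y\}$ depending only on $\kappa$.
(c) If $w\in\mathcal W$, $u\in C$ and $\kappa$ is a tuple over $\hat C$, then $w(u;\kappa)\in C$.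
(d) $C$ is a subuniverse of $F$.

*Proof.* (a) Let $w_1^\sharp$ be $w_1$ with every slot filled by $w_2$, and $w=w_1^\sharp\circ w_2\in\mathcal W$. If $b=w_2(x;c)$, give the inner $w_2$ the coefficients $c$, and give each filled slot the arguments $(x;c)$; the value is $w_1(b;b,\dots,b)=b$. If $b=w_1(x;d)$, give the inner $w_2$ only $x$'s, and all variables of the $j$-th filled slot the value $d_j$; the value is $w_1(x;d)=b$. The statement on finite sets follows by induction.

(b) By (a) choose $\tau\in\mathcal W$ with $(K\cap C)\cup\sigma(K\cap\sigma(C))\subseteq O(\tau)$. An element of $K\cap C$ is $\tau(x;d)$ for some $d$ over $\{x,y\}$. For $\kappa\in K\cap\sigma(C)$ we have $\sigma(\kappa)=\tau(x;d)$, so $\kappa=\tau(y;\sigma(d))$, where $\sigma$ acts entrywise. So each element of $K$ is $\tau(\alpha;d)$ with $\alpha\in\{x,y\}$ and $d$ over $\{x,y\}$. Fill every slot of $w$ by $\tau$.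

(c) Let $u=w_1(x;c)$ with $w_1\in\mathcal W$. With $K$ the set of entries of $\kappa$, (b) gives $w(u;\kappa)=w^\sharp(w_1(x;c);d)\in O(w^\sharp\circ w_1)\subseteq C$.

(d) Let $f$ be an $r$-ary term and $b_1,\dots,b_r\in C$. By (a) there is one $w\in\mathcal W$ with $b_j=w(x;c_j)$ for all $j$. Put
$$s(z;X_1,\dots,X_r)=f(w(z;X_1),\dots,w(z;X_r)),\qquad e=w_y(x).$$
Row of the $i$-th variable in block $j$: earlier blocks are all $x$ and give $w(x;x,\dots,x)=x$; later blocks are all $y$ and give $e$. So the left side is
$$f(x^{j-1},w(x;x^{i-1},y,\dots,y),e,\dots,e)=f(x^{j-1},w(x;x^{i},c),e,\dots,e)$$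
by row $i$ of $w$, and the right side has the required form. So $s$ is good. Moreover $s_y(x)=f(e,\dots,e)=e\in O(w)$. If $w\in\mathcal W_l$, this shows $s\in\mathcal P_{l+1}$. Hence $f(b_1,\dots,b_r)=s(x;c_1,\dots,c_r)\in O(s)\subseteq C$. ∎

## 6. Absorption and the closure lemma

Now the requirement $\tau_y(v)\in O(\tau)$ can be met. First a look at low ranks. If $\varphi\in O(W)$ and all factors of $W$ have rank $1$, then $W_y(x)=x$, hence $W_y(\varphi)=\varphi\in O(W)$ and $\tau=W$ works. In Example B take $W=t$, of rank $2$, and $\varphi=t(x;c)$. From $t_y(x)=x\vee y=w(x;y,x)$ we get $t_y(\varphi)=w(\varphi;y,\varphi)$. Put $X=w\circ t$. Since $w_y$ is the identity,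
$$X_y(\varphi)=t_y(\varphi)=w(t(x;c);y,\varphi)=X(x;c,y,\varphi),$$
and after filling (because of the coefficient $\varphi$) this lies in the orbit. The lower-rank word is written *outside*, and its own $(\cdot)_y$ needs only words of still lower rank. In general one stacks such words until the rank is used up.

**Lemma 6 (absorption).** For every finite $\Phi\subseteq C$ there is $\tau\in\mathcal W$ with $\tau_y(\varphi)\in O(\tau)$ for all $\varphi\in\Phi$.

*Proof.* A finite sequence over $\mathcal P$ also denotes its composition, leftmost factor outermost; in the list of coefficients the inner ones come first.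

**Step 1: a rank-lowering map $\rho$.** For $t\in\mathcal P$ fix a sequence $\rho(t)$ of members of $\mathcal P_{\mathrm{rank}(t)-1}$ whose composition satisfies $t_y(x)=\rho(t)(x;\delta)$ with $\delta$ over $\{x,y\}$; it exists by the definition of $\mathcal P_{\mathrm{rank}(t)}$. Substituting $u$ for $x$,
$$t_y(u)=\rho(t)(u;\delta'),\qquad \delta'\text{ over }\{u,y\},\qquad u\in F.\tag{5}$$
Extend $\rho$ to sequences by concatenation: $\rho(t_1\cdots t_r)=\rho(t_1)\cdots\rho(t_r)$.

**Step 2: computing $Y_y$ by $\rho(Y)$.** Claim: for any sequence $Y$ over $\mathcal P$ and any $u\in C$, $Y_y(u)=\rho(Y)(u;\kappa)$ for some $\kappa$ over $\hat C$. For empty $Y$ both sides are $u$. For $Y=tY'$ put $u'=Y'_y(u)$. By induction $u'=\rho(Y')(u;\kappa')$ with $\kappa'$ over $\hat C$, and so $u'\in C$ by Lemma 5(c). By (5), $t_y(u')=\rho(t)(u';\kappa'')$ with $\kappa''$ over $\{u',y\}\subseteq\hat C$. Hence $Y_y(u)=t_y(u')=\rho(t)(\rho(Y')(u;\kappa');\kappa'')=\rho(Y)(u;\kappa',\kappa'')$.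

**Step 3: stacking.** By Lemma 5(a) there is a sequence $W$ over $\mathcal P$ with $\Phi\subseteq O(W)$. If $W$ is empty, then $\Phi\subseteq\{x\}$ and $\tau=z$ works. Otherwise let $l$ be the maximal rank in $W$. The members of $\rho(Y)$ have rank smaller than the maximal rank in $Y$, and ranks are at least $1$, so $\rho^l(W)$ is empty. Put
$$X=\rho^{l-1}(W)\cdots\rho(W)\,W .$$
Then $\rho(X)=\rho^{l}(W)\rho^{l-1}(W)\cdots\rho(W)=\rho^{l-1}(W)\cdots\rho(W)$, so $\rho(X)W=X$ as sequences. For $\varphi=W(x;c)\in\Phi$, Step 2 gives
$$X_y(\varphi)=\rho(X)(W(x;c);\kappa)=X(x;c,\kappa),$$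
with coefficients in $\hat C$. No factor has been added.

**Step 4: filling.** Let $K\subseteq\hat C$ be the finite set of all coefficients occurring for the various $\varphi\in\Phi$. By Lemma 5(b) there is a filling $\tau=X^\sharp\in\mathcal W$ of $X$ with all these values in $O(\tau)$. As $\tau_y=X_y$, we have $\tau_y(\varphi)\in O(\tau)$ for all $\varphi\in\Phi$. ∎

**Lemma 7 (closure).** Let $s(z;x_1,\dots,x_m)$, $m\ge1$, be a term with $v_i:=s(x;x^{i-1},y^{m-i+1})\in C$ for all $1\le i\le m$. Then there is $\tau\in\mathcal W$ with $\tau(s(x;c);d)\in C$ for all tuples $c,d$ over $\{x,y\}$.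

*Proof.* Take $\tau$ from Lemma 6 for $\Phi=\{v_1,\dots,v_m\}$, and $T=\tau\circ s$. The rows of the variables of $\tau$ hold because there all $x_i$ are $x$, $s(x;x,\dots,x)=x$, and $\tau$ is good. The row of $x_i$ has left side $\tau_y(v_i)=\tau(x;d)=\tau(s(x;x,\dots,x);d)$ for some $d$ over $\{x,y\}$, as required. So $T$ is good. Also $T_y(x)=\tau_y(v_1)\in O(\tau)$ with $\tau\in\mathcal W$, so $T\in\mathcal P$, and $O(T)\subseteq C$. ∎

The hypothesis concerns only the $m$ staircase values of $s$. The conclusion concerns all $2^m$ values, after one fixed $\tau$ has been applied.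

## 7. The congruence $\theta$ and the fourth corner of a square

To use the congruence-theoretic identities we need a congruence that is tightly linked to $C$.

**Definition ($G$, $\theta$).** Let $G\le F^2$ be generated by $\{(x,c):c\in C\}\cup\{(y,c):c\in\sigma(C)\}$. It contains $(x,x)$ and $(y,y)$, so it is reflexive, as $x,y$ generate $F$. Let $\theta$ be its transitive closure, a congruence by Lemma 2. Then $C\subseteq x/\theta$ and $\sigma(C)\subseteq y/\theta$.

If $y\in C$, as in Examples A and B, then $(x,y)\in G$, and $x\mathrel\theta y$. The plan is the opposite direction: prove $x\mathrel\theta y$ and then get back to $y\in C$. The next two lemmas serve the return trip.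

**Lemma 8.** If $u\in C$ and $(u,b)\in G$, there is $\tau\in\mathcal W$ with $\tau(b;d)\in C$ for all $d$ over $\{x,y\}$.

*Proof.* As $(u,b)\in G$, there is a term $f$ with $u=f(x,\dots,x,y,\dots,y)$ ($p$ $x$'s, $q$ $y$'s) and $b=f(b_1,\dots,b_p,b_1',\dots,b_q')$, where $b_j\in C$ and $b'_j\in\sigma(C)$. By Lemma 5(a), applied to the elements $b_j$ and $\sigma(b_j')$ of $C$, there is $w\in\mathcal W$ with $b_j=w(x;c_j)$ and $b_j'=w(y;c_j')$, all $c_j,c_j'$ over $\{x,y\}$. We want to apply Lemma 7, so we write $b$ as a value of a term whose staircase lies in $C$. Put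
$$s(z;\hat y,X_1,\dots,X_{p+q})=f\big(w(z;X_1),\dots,w(z;X_p),w(\hat y;X_{p+1}),\dots,w(\hat y;X_{p+q})\big),$$
with $\hat y$ as first slot. Then $b=s(x;y,c_1,\dots,c_p,c_1',\dots,c_q')$.

Staircase values for variables in the blocks $X_j$: here $z=\hat y=x$, so the value is $f$ applied to elements of $O(w)\subseteq C$; it lies in $C$ by Lemma 5(d). Staircase value for $\hat y$: all slots are $y$, and with $e=w_y(x)\in C$ the value is $f(e,\dots,e,y,\dots,y)$. Now $u\in C$ is used: $f(x,\dots,x,y,\dots,y)=u=w_1(x;c)$ for some $w_1\in\mathcal W$ and $c$ over $\{x,y\}$. Substituting $e$ for $x$ gives $f(e,\dots,e,y,\dots,y)=w_1(e;c')$ with $c'$ over $\{e,y\}\subseteq\hat C$, which is in $C$ by Lemma 5(c). So Lemma 7 applies and yields $\tau$ with $\tau(b;d)\in C$ for all $d$. ∎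

**Lemma 9.** Let $b\in x/\theta$ and $q\in\{x,y\}$. There is $\tau\in\mathcal W$ with $\tau(b;q,\dots,q)\in C$.

*Proof.* Let $x=b_0\,G\,b_1\,G\cdots G\,b_l=b$. By induction on $i$ we find $\tau_i\in\mathcal W$ with $\tau_i(b_i;q,\dots,q)\in C$, starting with $\tau_0=z$. Given $\tau_i$, put $u=\tau_i(b_i;q,\dots,q)\in C$ and $u'=\tau_i(b_{i+1};q,\dots,q)$. Since $G$ is reflexive and compatible, $(u,u')\in G$. By Lemma 8 some $\tau\in\mathcal W$ has $\tau(u';q,\dots,q)\in C$. Put $\tau_{i+1}=\tau\circ\tau_i$. ∎

**Definition ($\Lambda$).** Let $\Lambda$ be the set of unary polynomials $\lambda(u)=\tau(u;x,\dots,x)$ with $\tau\in\mathcal W$.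

It is a monoid under composition. Each $\lambda\in\Lambda$ satisfies $\lambda(x)=x$, hence preserves $x/\theta$; and $\lambda(C)\subseteq C$ by Lemma 5(c). In Example B, $w$ gives $\lambda(u)=w(u;x,x)=u$, and $t$ gives $\lambda(u)=t(u;x,x,x)=x\vee u$.

The next lemma is how the closure lemma will be used. Think of a square with corners $P(x,x),P(v,x),P(v,v),P(x,v)$. If three corners are in $x/\theta$, the fourth can be moved there by a $\lambda$.

**Lemma 10.** Let $P(\alpha,\beta)$ be a binary polynomial and $v\in F$. If $P(x,x),P(v,x),P(v,v)\in x/\theta$, then $\lambda(P(x,v))\in x/\theta$ for some $\lambda\in\Lambda$.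

*Proof.* Write $v=v(x,y)$ with a binary term $v(\cdot,\cdot)$. By idempotence $v(x,x)=x$. So $P(v(x,\alpha),v(x,\beta))$ takes at $(x,x),(y,x),(y,y),(x,y)$ the values of $P$ at $(x,x),(v,x),(v,v),(x,v)$. Replacing $P$ by it, we may assume $v=y$.

Next, move the three corners into $C$. By Lemma 9 with $q=x$, some member of $\Lambda$ sends $P(x,x)$ into $C$. The images of the other two elements are still in $x/\theta$, so Lemma 9 can be applied to the image of the second, and then to that of the third. Since members of $\Lambda$ preserve $C$, the composite $\lambda_1\in\Lambda$ sends all three into $C$.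

Write $\lambda_1P(\alpha,\beta)=r(x,y,\alpha,\beta)$ with a term $r$, and put $s(z;x_1,x_2,x_3)=r(z,x_3,x_2,x_1)$. The order is chosen so that the three known corners are exactly the staircase:
$$s(x;x,x,y)=\lambda_1P(x,x),\quad s(x;x,y,y)=\lambda_1P(y,x),\quad s(x;y,y,y)=\lambda_1P(y,y),$$
all in $C$. By Lemma 7 there is $\tau\in\mathcal W$ with $\tau(s(x;y,x,y);x,\dots,x)\in C$. But $s(x;y,x,y)=r(x,y,x,y)=\lambda_1P(x,y)$. So $\lambda(u)=\tau(\lambda_1(u);x,\dots,x)$ is in $\Lambda$ and $\lambda(P(x,y))\in C\subseteq x/\theta$. ∎

## 8. Climbing the Hagemann–Mitschke chain to $x\mathrel\theta y$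

Let $e_j(u)=p_j(x,u,u)$ for $1\le j\le k$ and $e_{k+1}(u)=u$. By (4), with $m-1=k$,
$$e_1(u)=x,\qquad e_{j+1}(u)=p_j(x,x,u)\ (1\le j\le k),\qquad e_j(x)=x .\tag{6}$$
So the $e_j$ lead from the constant map $x$ to the identity. For a finite sequence $\omega$ of letters from $\{E\}\cup\Lambda$, let $[\omega]_j$ be the composite unary polynomial in which the letters are applied successively, $E$ acting as $e_j$ and $\lambda\in\Lambda$ as itself. For example, for $\omega$ = "$E$, then $\lambda$", $[\omega]_j(v)=\lambda(e_j(v))$. Always $[\omega]_j(x)=x$. Consider the statement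
$$(N_j)\qquad\text{for every } v\in F\text{ there is }\omega\text{ with } [\omega]_j(v)\mathrel\theta x .$$
$(N_1)$ holds with $\omega=E$. In $(N_{k+1})$ the letter $E$ does nothing, so $(N_{k+1})$ says that every $v\in F$ is sent into $x/\theta$ by a member of $\Lambda$; this is what we want.

**Claim.** $(N_j)\Rightarrow(N_{j+1})$ for $1\le j\le k$.

*Proof.* Fix $v\in F$.

**Step 1: a chain from $x$ to $v$ provided by (3).** For $1\le i\le k$ let $a_i=f_i(x,v,v,x)$ and $a_i'=f_i(x,v,v,v)$; let $a_{k+1}=x$ and $a'_{k+1}=v$. By (3), $a_1=a_1'=x$, and for $1\le i\le k$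
$$f_i(x,x,v,x)=a_{i+1},\qquad f_i(x,x,v,v)=a_{i+1}'.\tag{7}$$
(For $i<k$ these are the second line of (3); for $i=k$ they are $f_k(x,x,v,u)=u$ with $u=x$ and $u=v$.) The pairs $(a_i,a_i')$ start at $(x,x)$ and end at $(x,v)$. We move along them.

**Step 2: the statement to be proved along the chain.** By induction on $i=1,\dots,k+1$ we prove

$R(i)$: for every unary polynomial $\phi$ with $\phi(a_i)\mathrel\theta x$ there is $\omega$ with $[\omega]_{j+1}(\phi(a'_i))\mathrel\theta x$.

$R(1)$ holds with $\omega$ empty, because $a_1=a_1'$. Assume $R(i)$, where $i\le k$, and let $\phi(a_{i+1})\mathrel\theta x$.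

**Step 3: the square.** Let $\Phi(\alpha,\beta)=\phi(f_i(x,\alpha,v,\beta))$. By (7) and the definitions,
$$\Phi(x,x)=\phi(a_{i+1})\mathrel\theta x,\quad \Phi(x,v)=\phi(a_{i+1}')=:w,\quad \Phi(v,x)=\phi(a_i)=:c,\quad\Phi(v,v)=\phi(a_i').\tag{8}$$
We must control the corner $w$. Lemma 10 would do it if the other three corners were in $x/\theta$. The first one is. About $c$ nothing is known, and without it $R(i)$ cannot be applied to $\phi$, so $\phi(a_i')$ is out of reach too. We first repair $c$ with $(N_j)$, and this must be done without losing the first corner and while keeping track of $w$.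

**Step 4: repairing the corner $(v,x)$.** By $(N_j)$ choose $\omega_1$ with $[\omega_1]_j(c)\mathrel\theta x$. Transform $\Phi$ by the letters of $\omega_1$ successively: $\lambda$ sends $P$ to $\lambda\circ P$, and $E$ sends $P$ to
$$P^E(\alpha,\beta)=p_j\big(x,P(\alpha,x),P(\alpha,\beta)\big).$$
Let $P_1$ be the result. Four things happen.

* The relation $P(x,x)\mathrel\theta x$ is preserved: $P^E(x,x)\mathrel\theta p_j(x,x,x)=x$, and $\lambda(P(x,x))\mathrel\theta\lambda(x)=x$. So $P_1(x,x)\mathrel\theta x$.
* At $(v,x)$ the letter $E$ acts as $e_j$: $P^E(v,x)=p_j(x,P(v,x),P(v,x))=e_j(P(v,x))$. So $P_1(v,x)=[\omega_1]_j(c)\mathrel\theta x$.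
* At $(x,v)$ the letter $E$ acts modulo $\theta$ as $e_{j+1}$: $P^E(x,v)=p_j(x,P(x,x),P(x,v))\mathrel\theta p_j(x,x,P(x,v))=e_{j+1}(P(x,v))$, by (6). As polynomials preserve $\theta$, $P_1(x,v)\mathrel\theta[\omega_1]_{j+1}(w)$.
* There is a unary polynomial $\phi_1$ with $P_1(v,\beta)=\phi_1(f_i(x,v,v,\beta))$ for $\beta\in\{x,v\}$. For $\Phi$ this holds with $\phi$. The form is preserved by each letter: $\lambda\circ P$ is clear, and in $P^E(v,\beta)=p_j(x,P(v,x),P(v,\beta))$ the element $P(v,x)$ is a constant.

The second and third points show why the index rises by one: the same letter acts as $e_j$ at the corner being repaired and as $e_{j+1}$ at the corner we want to control.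

**Step 5: repairing the corner $(v,v)$.** By the last point with $\beta=x$, $\phi_1(a_i)=P_1(v,x)\mathrel\theta x$. So $R(i)$ applies to $\phi_1$: there is $\omega_2$ with $[\omega_2]_{j+1}(\phi_1(a_i'))\mathrel\theta x$, and $\phi_1(a_i')=P_1(v,v)$. Let $P_2=[\omega_2]_{j+1}\circ P_1$. Then $P_2(v,v)\mathrel\theta x$. Since $[\omega_2]_{j+1}(x)=x$, also $P_2(x,x)\mathrel\theta x$ and $P_2(v,x)\mathrel\theta x$.

**Step 6: the fourth corner.** By Lemma 10 there is $\lambda\in\Lambda$ with
$$x\mathrel\theta\lambda(P_2(x,v))=\lambda[\omega_2]_{j+1}(P_1(x,v))\mathrel\theta\lambda[\omega_2]_{j+1}[\omega_1]_{j+1}(\phi(a'_{i+1})).$$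
So the sequence "$\omega_1$, then $\omega_2$, then $\lambda$" proves $R(i+1)$.

**Step 7: the end of the chain.** $R(k+1)$ with $\phi=\mathrm{id}$ applies, as $a_{k+1}=x$. Since $a'_{k+1}=v$, it gives $\omega$ with $[\omega]_{j+1}(v)\mathrel\theta x$, which is $(N_{j+1})$ for $v$. ∎

**Proof of Theorem 1, (2)⇒(3).** By the Claim, $(N_{k+1})$ holds. Since $e_{k+1}$ is the identity and $\Lambda$ is a monoid, for $v=y$ it gives $\tau\in\mathcal W$ with $\tau(y;x,\dots,x)\mathrel\theta x$. On the other hand
$$\tau(y;x,\dots,x)=\sigma(\tau(x;y,\dots,y))\in\sigma(C)\subseteq y/\theta .$$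
Hence $x\mathrel\theta y$. Now return to $C$: by Lemma 9 with $b=y$ and $q=y$ there is $\tau'\in\mathcal W$ with $\tau'(y;y,\dots,y)\in C$, and $\tau'(y;y,\dots,y)=y$ by idempotence. So $y\in C$, that is, $y\in O(t)$ for some $t\in\mathcal W$, and $t$ is good. By Lemma 1, $\mathcal V_0$ satisfies a staircase system with the idempotent term $t$. By the reduction in Section 4 so does every variety with terms $f_1,\dots,f_k$ satisfying (3), with one and the same system for given $k$. Together with Section 3 and Theorem 4.8 this proves Theorem 1, and Conjecture 4.9 is true. ∎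

## 9. Staircase systems give $(n-1)$-permutability

This section proves Theorem 2. Let $\mathcal V$ satisfy (2), and let $h_i=t(x^i,y^{n-i})$ as in Section 2. The triviality for $n\le2$ was shown there, as was $h_{n-1}\approx h_{n-2}\approx x$ for $n\ge2$.

**Step 1: HM terms from the rows.** Let $n\ge3$. For $1\le i\le n-2$ let $P_i(x,y,z)=t(x^i,a_i')$, where $a_i'$ arises from $a_i=(a_{i,i+1},\dots,a_{i,n})$ by replacing each entry $x$ by $y$ and each entry $y$ by $z$. Then
$$P_i(x,x,y)\approx t(x^i,a_i)\approx h_{i-1},\qquad P_i(x,y,y)\approx t(x^i,y^{n-i})=h_i .$$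
Thus $P_{n-2}(x,y,y)\approx h_{n-2}\approx x$, $P_{i+1}(x,x,y)\approx h_i\approx P_i(x,y,y)$ for $1\le i<n-2$, and $P_1(x,x,y)\approx h_0=y$. So $P_{n-2},\dots,P_1$, in this order, are $n-2$ terms satisfying (4) with $m=n-1$, and $\mathcal V$ is congruence $(n-1)$-permutable.

**Step 2: $n=3$.** Section 2 shows that a nontrivial $\mathcal V$ with a staircase system for $n=3$ has a Pixley term, and a trivial variety has one as well. It also shows that a Pixley term yields such a system. A variety is arithmetical iff it has a Pixley term (Pixley, 1963). This proves the last statement of the theorem. The number $2=n-1$ cannot be lowered to $1$: 1-permutability means $\alpha=\beta$ for all congruences of all algebras, which fails in any nontrivial variety, and there are nontrivial varieties with a Pixley term. Boolean algebras are one, with $p(x,y,z)=(x\wedge z)\vee(x\wedge y'\wedge z')\vee(x'\wedge y'\wedge z)$. Indeed $p(x,y,x)=x\vee(x\wedge y'\wedge x')\vee(x'\wedge y'\wedge x)=x$, $p(x,y,y)=(x\wedge y)\vee(x\wedge y')=x$, and $p(x,x,y)=(x\wedge y)\vee(x'\wedge y)=y$.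

**Step 3: $n=4$.** We need a variety with a staircase system for $n=4$ that is not 2-permutable. Take implication algebras, the variety generated by $(\{0,1\},\to)$, and
$$t(x_1,x_2,x_3,x_4)=(x_3\to x_4)\to\big((x_1\to x_3)\to x_2\big).$$
Since $a\to b=a'\vee b$ on $\{0,1\}$, this equals $x_2\vee(x_1\wedge x_3')\vee(x_3\wedge x_4')$ there. It is the term of Example B with $z$ as first variable. It is idempotent, and on $\{0,1\}$, hence in the variety,
$$t(x,y,x,x)=y=t(y,y,y,y),\qquad t(x,x,y,x)=x\vee y=t(x,y,y,y),$$
$$t(x,x,x,x)=x=t(x,x,y,y),\qquad t(x,x,x,x)=x=t(x,x,x,y).$$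
These are rows 1 to 4 of a staircase system.

This variety is not 2-permutable. On $\{0,1\}$ we have $a\to b\ge b$, so, by induction on terms, every term operation is $\ge$ its rightmost variable. By (4) for $m=2$, 2-permutability would give a term $m(x,y,z)$ with $m(x,y,y)\approx x$ and $m(x,x,y)\approx y$, so that $m(0,1,1)=0$ and $m(1,1,0)=0$. The first equation excludes that $m$ is $\ge$ its second variable, or $\ge$ its third; the second equation excludes that $m$ is $\ge$ its first. So $m$ is $\ge$ none of its variables, a contradiction. Hence $3=n-1$ cannot be lowered for $n=4$, and Theorem 2 is proved. ∎
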